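\title{Finite generation of the cobordism ring of $(\mathbb{Z}_2)^n$-actions with finite stationary point sets}

\begin{abstract}
Let $G=(\mathbb{Z}_2)^n$ and let $Z_*(G)$ be the Conner--Floyd cobordism ring of closed smooth $G$-manifolds with finitely many stationary points. We prove that $Z_*(G)$ is a finitely generated $\mathbb{F}_2$-algebra for every $n$. The tangent representations at the stationary points embed $Z_*(G)$ in a polynomial ring $R$ with one variable for each nontrivial character of $G$. We show that the image is a finite module over the subalgebra $B$ generated by finitely many explicit actions on real projective spaces and on hypersurfaces of bidegree $(1,1)$. A valuative criterion for integrality reduces this to an interpolation problem over a discrete valuation ring of characteristic~$2$, which we solve by induction on the order of the poles. We also show that $Z_*(G)$ is the integral closure of $B$ in $R$, and that for $n\ge 3$ it has the same fraction field as $R$ and Krull dimension $2^n-1$.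
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $n\ge 1$ and $G=(\mathbb{Z}_2)^n$. A point of a $G$-manifold is \emph{stationary} if every element of $G$ fixes it. Consider closed smooth manifolds with a smooth $G$-action whose set of stationary points is finite. Following Conner and Floyd, call two of them, $M$ and $M'$, cobordant if $M\sqcup M'$ is the boundary of a compact smooth $G$-manifold; no condition is put on the stationary set of the bounding manifold. The cobordism classes form a ring $Z_*(G)$, graded by dimension, with disjoint union as sum and cartesian product with the diagonal action as product. Since $M\sqcup M$ bounds $M\times[0,1]$, it is an algebra over $\mathbb{F}_2=\mathbb{Z}_2$. We answer the following question from \cite{flag}.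

\begin{quote}
\emph{For $n\ge 2$, is $Z_*(G)$ finitely generated as an $\mathbb{F}_2$-algebra?}
\end{quote}

The answer is yes for every $n$. To state the result, we first turn $Z_*(G)$ into a ring of polynomials. Let $V=\operatorname{Hom}(G,\mathbb{F}_2)\cong\mathbb{F}_2^n$ be the group of characters, written additively, and for $\chi\in V$ let $\mathbb{R}_\chi$ be the real line on which $g$ acts by $(-1)^{\chi(g)}$. Every real representation of $G$ is a direct sum of such lines, and $\mathbb{R}_\chi\otimes\mathbb{R}_{\chi'}=\mathbb{R}_{\chi+\chi'}$. Near a stationary point $p$ of an $m$-dimensional $G$-manifold $M$ the action is equivalent to the linear action on $T_pM=\mathbb{R}_{\tau_{p,1}}\oplus\dots\oplus\mathbb{R}_{\tau_{p,m}}$, so $p$ is an isolated stationary point exactly when all $\tau_{p,i}$ are nonzero. Let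
\[
R=\mathbb{F}_2[x_\alpha:\alpha\in V\setminus 0],\qquad \deg x_\alpha=1,
\]
a polynomial ring in $2^n-1$ variables, and for $M$ with finite stationary set put
\[
P_M=\sum_{p}\ \prod_{i=1}^m x_{\tau_{p,i}}\in R .
\]
This polynomial records, modulo $2$, how often each representation occurs as a tangent representation. It is a cobordism invariant. Indeed, let $M\sqcup M'=\partial Y$. The stationary set of $Y$ is a compact submanifold whose boundary is the stationary set of $\partial Y$. An equivariant collar shows that a component meeting $\partial Y$ has dimension one, so it is an arc; the normal representation is constant along the arc and is the tangent representation of $\partial Y$ at either end. The stationary points of $M\sqcup M'$ thus fall into pairs with equal monomials, and $P_M+P_{M'}=0$. Also $P_{M\sqcup M'}=P_M+P_{M'}$ and $P_{M\times M'}=P_MP_{M'}$, so $M\mapsto P_M$ is a homomorphism of graded rings $Z_*(G)\to R$.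

\begin{theorem}[Stong \cite{Stong}]\label{thm:stong}
The homomorphism $Z_*(G)\to R$ is injective.
\end{theorem}

We write $I\subset R$ for the image, so $Z_*(G)\cong I$. For $n=1$ and $n=2$ the ring was determined by Conner and Floyd: it is $\mathbb{F}_2$ for $n=1$, and for $n=2$ it is $\mathbb{F}_2[u]$ with $\deg u=2$. In the second case let $V=\{0,\alpha,\beta,\gamma\}$. The action on the projective plane of $\mathbb{R}_0\oplus\mathbb{R}_\alpha\oplus\mathbb{R}_\beta$ has three stationary points and polynomial $x_\alpha x_\beta+x_\alpha x_\gamma+x_\beta x_\gamma\ne0$, so this polynomial is $u$.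

These two cases suggest the answer yes, but they are a poor guide: there $I$ has Krull dimension $0$ and $1$, while for $n\ge3$ it has the same fraction field as $R$ (Theorem~\ref{thm:normal} below). A subalgebra of a polynomial ring with the full fraction field need not be finitely generated. For example, $\mathbb{F}_2+x\,\mathbb{F}_2[x,y]$ is not: if $g_1,\dots,g_l\in x\,\mathbb{F}_2[x,y]$ have degree at most $D$ in $y$, then in any polynomial in the $g_i$ the coefficient of $x^1$ has degree at most $D$ in $y$, so $xy^{D+1}$ is missed. Finite generation of $I$ therefore has to come from the particular conditions that cut $I$ out of $R$.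

These conditions say that certain rational functions built from the tangent representations are polynomials. In Section~\ref{sec:integrality} we package them into a subring $\widehat Z$ with $I\subset\widehat Z\subset R$. In Section~\ref{sec:B} we list a finite set $\mathfrak B_V\subset I$ of classes of actions on projective spaces and on hypersurfaces of bidegree $(1,1)$, and let $B\subset I$ be the subalgebra it generates.

\begin{theorem}\label{thm:main}
For every $n\ge1$ the ring $\widehat Z$, and hence $I\cong Z_*(G)$, is a finitely generated module over the finitely generated algebra $B$. In particular $Z_*(G)$ is a finitely generated $\mathbb{F}_2$-algebra.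
\end{theorem}

\begin{theorem}\label{thm:normal}
\begin{enumerate}
\item[(a)] The ring $Z_*(G)$ is, via $I\subset R$, exactly the integral closure of $B$ in $R$, equivalently in $\operatorname{Frac}R$. In particular it is a normal Noetherian domain, integral over the subalgebra generated by its elements of degree at most $2^n-2$.
\item[(b)] For $n\ge3$ its fraction field is all of $\operatorname{Frac}R=\mathbb{F}_2(x_\alpha:\alpha\in V\setminus0)$, and its Krull dimension is $2^n-1$.
\end{enumerate}
\end{theorem}

The topological input for Theorem~\ref{thm:main} consists of Theorem~\ref{thm:stong} and the integrality conditions (Theorem~\ref{thm:integrality}). Theorem~\ref{thm:normal} also uses tom Dieck's converse to the latter (Theorem~\ref{thm:converse}).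

The proof of Theorem~\ref{thm:main} runs as follows. It is enough to show that $\widehat Z$ is integral over $B$, and integrality can be tested with discrete valuation rings (Section~\ref{sec:reduction}): if $O$ is such a ring, with fraction field $K$, and $x\in K^{V\setminus0}$ is a point at which the elements of $\mathfrak B_V$ take values in $O$, we must show that all elements of $\widehat Z$ take values in $O$ at $x$. The definition of $\widehat Z$ makes this automatic for points of the form
\[
x_\alpha=\frac{\varphi(\ell(\alpha))}{\ell(\alpha)},\qquad \ell\colon V\to O\ \text{additive and injective},\quad \varphi\in O[t],\ \deg\varphi<2^n .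
\]
The heart of the paper is the converse: after an enlargement of $O$, every point at which $\mathfrak B_V$ is integral has this form. Section~\ref{sec:param} sets up this interpolation problem and solves it by hand for $n=2$, Section~\ref{sec:lemmas} proves the three lemmas that the example calls for, and Section~\ref{sec:proof} solves it in general. Section~\ref{sec:normal} proves Theorem~\ref{thm:normal}.

All rings in this paper have characteristic $2$, so signs are irrelevant. We put $N=2^n-1$, and for a subspace $U\subset V$ we put $R_U=\mathbb{F}_2[x_\alpha:\alpha\in U\setminus0]\subset R$.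

\section{Integrality conditions and the ring $\widehat Z$}\label{sec:integrality}

Let $\operatorname{Sym}(V)$ be the symmetric algebra of $V$ over $\mathbb{F}_2$, a polynomial ring in $n$ variables whose space of linear forms is $V$. It is the cohomology ring $H^*(BG;\mathbb{F}_2)$, with $V=H^1(BG;\mathbb{F}_2)$. Note the difference between the two polynomial rings: the $x_\alpha\in R$ are independent, while the $\alpha\in\operatorname{Sym}(V)$ satisfy the linear relations of $V$. For $g$ in $\operatorname{Sym}(V)$, or in $\mathbb{F}_2[b]\otimes\operatorname{Sym}(V)$ with $\mathbb{F}_2[b]$ a polynomial ring, $g|_0$ denotes the value at $0$, obtained by sending $V$ to $0$.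

If $f(t_1,\dots,t_m)$ is a symmetric polynomial and $E$ a real vector bundle of rank $m$, then $f(E)$ is the characteristic class obtained by writing $f$ in the elementary symmetric polynomials and substituting the Stiefel--Whitney classes of $E$. For a closed $m$-manifold $M$, $\langle f(TM),[M]\rangle$ is the value on the fundamental class of the part of degree $m$. For $j\ge1$ we write $s_j$ for the class of the power sum $\sum_i t_i^j$. By the splitting principle $s_j$ is additive under Whitney sum, and $s_j(E)=w_1(E)^j$ for a line bundle $E$. If $\dim M=j$ we put $s_j[M]=\langle s_j(TM),[M]\rangle$. Finally, for a stationary point $p$ let $f(\tau_p)=f(\tau_{p,1},\dots,\tau_{p,m})$ and $e(\tau_p)=\prod_i\tau_{p,i}$.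

\begin{theorem}[tom Dieck \cite{tD}, Kosniowski--Stong \cite{KS}]\label{thm:integrality}
Let $M$ be a closed $m$-dimensional $G$-manifold with finite stationary set, and $f$ a symmetric polynomial in $m$ variables with coefficients in a polynomial ring $\mathbb{F}_2[b]$. Then
\[
\sum_p \frac{f(\tau_p)}{e(\tau_p)}\in\mathbb{F}_2[b]\otimes\operatorname{Sym}(V),
\]
and the value of this element at $0$ is $\langle f(TM),[M]\rangle$.
\end{theorem}

We recall the reason. Let $\pi_!\colon H_G^*(M)\to H^{*-m}(BG)$ be the Gysin map of the bundle $M_G\to BG$ with fiber $M$, and $i_{p!}$ the Gysin map of the inclusion $i_p$ of a stationary point. Then $i_p^*i_{p!}$ is multiplication by $e(\tau_p)$, $i_{p'}^*i_{p!}=0$ for $p'\neq p$, and $\pi_!i_{p!}$ is the identity. By the localization theorem, restriction to the stationary set becomes an isomorphism after inverting $V\setminus0$. Hence the equivariant class $f(TM)$ equals $\sum_pi_{p!}\bigl(f(\tau_p)/e(\tau_p)\bigr)$ after localization, and the displayed sum is $\pi_!f(TM)$. Restriction to a fiber of $M_G\to BG$ gives the ordinary characteristic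 number.

The sum in Theorem~\ref{thm:integrality} is additive in $P_M$. To make it multiplicative as well, we take for $f$ a product $\prod_i\varphi(t_i)$ with $\varphi$ a generic polynomial. Let $b_0,\dots,b_N$ be indeterminates,
\[
\varphi_b(t)=\sum_{k=0}^Nb_kt^k,\qquad S=\mathbb{F}_2[b_0,\dots,b_N]\otimes\operatorname{Sym}(V),
\]
and define a ring homomorphism and a subring of $R$ by
\[
\Phi\colon R\to S[\alpha^{-1}:\alpha\in V\setminus0],\quad x_\alpha\mapsto\frac{\varphi_b(\alpha)}{\alpha};\qquad
\widehat Z=\{P\in R:\Phi(P)\in S\}.
\]
The degree $N=|V|-1$ is the one at which a polynomial can take prescribed values at $|V|$ nodes. For $f=\prod_i\varphi_b(t_i)$ the sum in Theorem~\ref{thm:integrality} is $\Phi(P_M)$, so $I\subset\widehat Z$.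

\begin{example}\label{ex:small}
For $n=1$, $V=\{0,\alpha\}$ and $\Phi(x_\alpha^k)=(b_0/\alpha+b_1)^k$ is homogeneous of degree $k$ in $b$ and contains the term $b_0^k/\alpha^k$. So $\widehat Z=\mathbb{F}_2$, which by Theorem~\ref{thm:stong} recovers $Z_*(\mathbb{Z}_2)=\mathbb{F}_2$. For $n=2$,
\[
\Phi(u)=\frac{\gamma\,\varphi_b(\alpha)\varphi_b(\beta)+\beta\,\varphi_b(\alpha)\varphi_b(\gamma)+\alpha\,\varphi_b(\beta)\varphi_b(\gamma)}{\alpha\beta\gamma}.
\]
Modulo $\alpha$ we have $\beta\equiv\gamma$, so the numerator is congruent to $2\beta\,b_0\,\varphi_b(\beta)=0$. By symmetry it is divisible by each of the primes $\alpha,\beta,\gamma$, which confirms $u\in\widehat Z$.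
\end{example}

The second half of Theorem~\ref{thm:integrality} tells us how $P_M$ sees the coefficient $b_j$. Let $\dim M=j$ with $1\le j\le N$. The part of degree $j$ in $t_1,\dots,t_j$ of $\prod_{i=1}^j\varphi_b(t_i)$ is the sum of the terms $b_{k_1}\cdots b_{k_j}t_1^{k_1}\cdots t_j^{k_j}$ with $k_1+\dots+k_j=j$. The terms with some $k_i=j$ add up to $b_jb_0^{j-1}\sum_it_i^j$. In every other term all $k_i$ are less than $j$ and, their sum being positive, some $k_i$ is at least $1$. Therefore
\begin{equation}\label{eq:top}
\Phi(P_M)|_0=s_j[M]\,b_jb_0^{\,j-1}+\bigl(\text{monomials, each divisible by some } b_i,\ 1\le i<j\bigr).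
\end{equation}

The next lemma is the only way in which the definition of $\widehat Z$ enters the proof of Theorem~\ref{thm:main}.

\begin{lemma}[Evaluation]\label{lem:eval}
Let $O$ be a domain of characteristic $2$ with fraction field $K$, $U\subset V$ a subspace, $\ell\colon U\to O$ an injective additive map, and $\varphi=\sum_{k\le N}a_kt^k\in O[t]$. Put $x_\alpha=\varphi(\ell(\alpha))/\ell(\alpha)\in K$ for $\alpha\in U\setminus0$. Then $P(x)\in O$ for every $P\in\widehat Z\cap R_U$. If $\mathfrak m$ is an ideal of $O$ containing $\ell(U)$, then $P(x)$ is congruent modulo $\mathfrak m$ to the value of $\Phi(P)|_0\in\mathbb{F}_2[b]$ at $b=a$.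
\end{lemma}

\begin{proof}
Let $S_U=\mathbb{F}_2[b]\otimes\operatorname{Sym}(U)\subset S$. We first show $\Phi(P)\in S_U$. Since $P\in R_U$, there is a product $D$ of elements of $U\setminus0$ with $D\,\Phi(P)\in S_U$. A linear retraction $V\to U$ induces a ring homomorphism $r\colon S\to S_U$ that is the identity on $S_U$. Applying it gives $D\,r(\Phi(P))=D\,\Phi(P)$, so $\Phi(P)=r(\Phi(P))\in S_U$.

The additive map $\ell$ and the assignment $b_k\mapsto a_k$ define a ring homomorphism $\varepsilon\colon S_U\to O$. As $\ell$ is injective, $\varepsilon$ extends to $S_U[\alpha^{-1}:\alpha\in U\setminus0]\to K$, and $\varepsilon(\Phi(x_\alpha))$ is the given element $x_\alpha\in K$. Hence $P(x)=\varepsilon(\Phi(P))\in O$. Modulo $\mathfrak m$, $\varepsilon$ sends $U$ to $0$, which gives the last claim.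
\end{proof}

\section{Projective spaces, hypersurfaces and the algebra $B$}\label{sec:B}

We need two supplies of elements of $I$: classes with a simple enough polynomial to be used in interpolation formulas, and, in view of \eqref{eq:top}, classes with $s_j[M]=1$.

\medskip\noindent\textbf{Projective spaces.}
For a subset $A\subset V$ with $|A|\ge3$ let $G$ act on the projective space of $\bigoplus_{\chi\in A}\mathbb{R}_\chi$. The characters being distinct, the invariant lines are the $\mathbb{R}_\chi$, and the tangent space at $\mathbb{R}_\chi$ is $\operatorname{Hom}(\mathbb{R}_\chi,\bigoplus_{\chi'\ne\chi}\mathbb{R}_{\chi'})=\bigoplus_{\chi'\neq\chi}\mathbb{R}_{\chi+\chi'}$. The polynomial of this action is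
\[
p_A=\sum_{\chi\in A}\ \prod_{\chi'\in A\setminus\chi}x_{\chi+\chi'},\qquad\deg p_A=|A|-1 .
\]
For distinct $\alpha,\beta\in V\setminus0$ and $\gamma=\alpha+\beta$,
\begin{equation}\label{eq:triangle}
p_{\{0,\alpha,\beta\}}=x_\alpha x_\beta+x_\alpha x_\gamma+x_\beta x_\gamma .
\end{equation}

\medskip\noindent\textbf{Hypersurfaces.}
Since $s_j[\mathbb{RP}^j]=j+1$, projective spaces are of no use in \eqref{eq:top} when $j$ is odd. Let $U\subset V$ be a subspace and $j\le|U|-2$ an odd positive integer such that $j+1$ is not a power of $2$. Let $\mu$ be the largest power of $2$ dividing $j+1$ and $\nu=j+1-\mu$. Then $\mu\ge2$, and $\nu$ is a positive multiple of $2\mu$. Since $\nu+1\le j\le|U|$, we can choose, once and for all, distinct $\chi_0,\dots,\chi_\nu\in U$. Let $G$ act on $\mathbb{RP}^\mu\times\mathbb{RP}^\nu$ by letting it act on the homogeneous coordinates $X_i$ and $Y_i$ through $\chi_i$, and let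
\[
H=\Bigl\{\sum_{i=0}^\mu X_iY_i=0\Bigr\}\subset\mathbb{RP}^\mu\times\mathbb{RP}^\nu .
\]
Each product $X_iY_i$ is invariant, so $H$ is invariant. The derivative of the defining form in the $Y$-direction is $X\neq0$, so $H$ is a smooth hypersurface, of dimension $\mu+\nu-1=j$. Its stationary points are among the finitely many pairs of coordinate points, and its tangent representations are summands of those of $\mathbb{RP}^\mu\times\mathbb{RP}^\nu$, whose characters $\chi_i+\chi_k$ lie in $U$. Put $h_{U,j}=P_H\in I\cap R_U$. The first case is $j=5$, with $|U|\ge8$ and $H\subset\mathbb{RP}^2\times\mathbb{RP}^4$.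

\begin{definition}
For a subspace $U\subset V$, let $\mathfrak B_U$ be the set of all $p_A$ with $A\subset U$, $|A|\ge3$, and all $h_{U',j}$ with $U'\subset U$. Let $B\subset I$ be the subalgebra generated by $\mathfrak B_V$.
\end{definition}

Thus $\mathfrak B_U$ is a finite set of homogeneous elements of positive degree in $I\cap R_U$, and $\mathfrak B_W\subset\mathfrak B_U$ for $W\subset U$. For $n=2$ all four $p_A$ with $|A|=3$ equal $u$, $p_V=4x_\alpha x_\beta x_\gamma=0$, and there is no $h_{U,j}$; so $B=\mathbb{F}_2[u]$.

\begin{lemma}\label{lem:sj}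
Let $1\le j\le|U|-2$ and suppose $j+1$ is not a power of $2$. Then there is a $j$-dimensional $M$ with $P_M\in\mathfrak B_U$ and $s_j[M]=1$.
\end{lemma}

\begin{proof}
Let $L$ be the tautological line bundle on $\mathbb{RP}^j$. From $T\mathbb{RP}^j\oplus\mathbb{R}\cong(j+1)L$ we get $s_j[\mathbb{RP}^j]=j+1$. For even $j$ take $p_A$ with $A\subset U$ and $|A|=j+1\geq 3$.

For odd $j$ take $H$ as above. Let $L_\xi,L_\eta$ be the pullbacks to $\mathbb{RP}^\mu\times\mathbb{RP}^\nu$ of the tautological bundles, with $w_1(L_\xi)=\xi$ and $w_1(L_\eta)=\eta$. Then $H$ is the zero set of a transverse section of $L_\xi\otimes L_\eta$, so its normal bundle has $w_1=\xi+\eta$ and $H$ is Poincar\'e dual to $\xi+\eta$. The sum of $TH$, the normal bundle and $\mathbb{R}^2$ is the restriction of $(\mu+1)L_\xi\oplus(\nu+1)L_\eta$. Since $j>\mu$ and $j>\nu$, we have $\xi^j=\eta^j=0$, and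
\[
s_j[H]=\bigl\langle\bigl((\mu+1)\xi^j+(\nu+1)\eta^j+(\xi+\eta)^j\bigr)(\xi+\eta),[\mathbb{RP}^\mu\times\mathbb{RP}^\nu]\bigr\rangle=\binom{\mu+\nu}{\mu}.
\]
Over $\mathbb{F}_2$, $(1+T)^{\mu+\nu}=(1+T^\mu)(1+T)^\nu$, and $(1+T)^\nu$ is a polynomial in $T^{2\mu}$ with constant term $1$. So the coefficient of $T^\mu$ is $1$.
\end{proof}

\section{Reduction to discrete valuation rings}\label{sec:reduction}

A discrete valuation ring (DVR) is a Noetherian local domain whose maximal ideal is principal and nonzero. The main step is the following statement.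

\begin{proposition}\label{prop:val}
Let $O$ be a DVR of characteristic $2$ with fraction field $K$, and let $x=(x_\alpha)\in K^{V\setminus0}$ satisfy $Q(x)\in O$ for all $Q\in\mathfrak B_V$. Then $P(x)\in O$ for all $P\in\widehat Z$.
\end{proposition}

To deduce Theorem~\ref{thm:main} we use two facts from commutative algebra.
\begin{enumerate}
\item[(A1)] Let $D$ be a Noetherian local domain that is not a field, and $L$ a finitely generated field extension of $\operatorname{Frac}D$. Then there is a DVR $O$ with fraction field $L$ that dominates $D$, that is, $D\subset O$ and the maximal ideal of $D$ lies in that of $O$ (EGA~II, 7.1.7; Hartshorne, Ex.~II.4.11).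
\item[(A2)] Let $B$ be a domain finitely generated over a field and $E$ a finite extension of $\operatorname{Frac}B$. Then the integral closure of $B$ in $E$ is a finitely generated $B$-module.
\end{enumerate}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Proposition~\ref{prop:val}]
Let $L=\operatorname{Frac}R$. We first show that $\widehat Z$ is integral over $B$. Suppose $0\ne P\in\widehat Z$ is not integral over $B$. Then $1/P$ is not a unit of $B[1/P]\subset L$, for a relation $P=\sum_{i=0}^lc_iP^{-i}$ with $c_i\in B$, multiplied by $P^l$, is an equation of integral dependence. So $1/P$ lies in a prime ideal $\mathfrak p$ of $B[1/P]$, and $\mathfrak p\ne0$. The ring $D=B[1/P]_{\mathfrak p}$ is a Noetherian local domain and not a field, and $L$ is finitely generated over $\mathbb{F}_2$, hence over $\operatorname{Frac}D$. Let $O$ be as in (A1). Then $B\subset O$, while $1/P$ lies in the maximal ideal of $O$, so $P\notin O$. This contradicts Proposition~\ref{prop:val} applied to the tautological point $(x_\alpha)\in L^{V\setminus0}$, at which every element of $R$ takes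 itself as value.

Now $E=\operatorname{Frac}\widehat Z\subset L$ is algebraic over $E_0=\operatorname{Frac}B$. It is finite over $E_0$: if $T$ is a transcendence basis of $L$ over $E_0$, then $d=[L:E_0(T)]$ is finite, and every finite extension $E'$ of $E_0$ inside $E$ satisfies $[E':E_0]=[E'(T):E_0(T)]\le d$. By (A2) the integral closure of $B$ in $E$ is a finite $B$-module. As $B$ is Noetherian, the submodules $\widehat Z$ and $I$ are finite $B$-modules. Module generators of $I$ together with $\mathfrak B_V$ generate $I$ as an algebra.
\end{proof}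

\section{The interpolation problem and the case $n=2$}\label{sec:param}

From now until the end of Section~\ref{sec:proof}, $O$ is a DVR of characteristic $2$ with fraction field $K$, maximal ideal $\mathfrak m=(\pi)$, residue field $F$ and valuation $v$, $v(\pi)=1$. Bars denote reduction modulo $\mathfrak m$.

Let $W\subset V$ be a subspace, $y\colon W\setminus0\to K$ a function and $\ell\colon W\to K$ an injective additive map. The values $\ell(w)$ are $|W|$ distinct nodes, so there is a unique polynomial $\varphi_{\ell,y}\in K[t]$ of degree less than $|W|$ with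
\[
\varphi_{\ell,y}(0)=1,\qquad\varphi_{\ell,y}(\ell(\alpha))=\ell(\alpha)\,y_\alpha\quad(\alpha\in W\setminus0).
\]
Thus $y_\alpha=\varphi_{\ell,y}(\ell(\alpha))/\ell(\alpha)$ for any choice of $\ell$. We write $\varphi_{\ell,y}=1+\sum_{j=1}^{|W|-1}a_jt^j$. Comparing values at the nodes $\ell(w)/\sigma$ gives, for $\sigma\in K^*$,
\begin{equation}\label{eq:scale}
\varphi_{\ell/\sigma,\,\sigma y}(t)=\varphi_{\ell,y}(\sigma t).
\end{equation}
By Lemma~\ref{lem:eval}, Proposition~\ref{prop:val} holds for $x$ as soon as we solve the following problem: \emph{find an injective additive $\ell\colon V\to O$ with $\varphi_{\ell,x}\in O[t]$.}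

A solution is largely forced. Call $\alpha$ a \emph{pole} of $x$ if $x_\alpha\notin O$. If $\ell(\alpha)$ is a unit then $x_\alpha\in O$; if $\ell(\alpha)\in\mathfrak m$ then $\ell(\alpha)x_\alpha=\varphi_{\ell,x}(\ell(\alpha))\in1+\mathfrak m$, so $\alpha$ is a pole. Hence the poles together with $0$ must be the kernel of $\bar\ell\colon V\to F$, and at a pole $\ell(\alpha)$ must agree with $1/x_\alpha$ to first order. The projective planes provide both constraints.

\begin{lemma}\label{lem:poles}
Let $\alpha\ne\beta$ in $V\setminus0$, $\gamma=\alpha+\beta$, and $x_\alpha,x_\beta,x_\gamma\in K$ with $p_{\{0,\alpha,\beta\}}(x)\in O$. If $\alpha$ and $\beta$ are poles, so is $\gamma$. If $x_\alpha,x_\beta,x_\gamma$ are nonzero, their inverses $z_\alpha,z_\beta,z_\gamma$ satisfy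
\begin{equation}\label{eq:z}
z_\alpha+z_\beta+z_\gamma=p_{\{0,\alpha,\beta\}}(x)\,z_\alpha z_\beta z_\gamma .
\end{equation}
\end{lemma}

\begin{proof}
Suppose $v(x_\alpha),v(x_\beta)<0$ and $x_\gamma\in O$. Then
\[
v(x_\alpha x_\beta)<\min\bigl(v(x_\alpha),v(x_\beta)\bigr)\le v\bigl(x_\gamma(x_\alpha+x_\beta)\bigr),
\]
so by \eqref{eq:triangle} $p_{\{0,\alpha,\beta\}}(x)$ has valuation $v(x_\alpha x_\beta)<0$, a contradiction. Identity \eqref{eq:z} is \eqref{eq:triangle} multiplied by $z_\alpha z_\beta z_\gamma$.
\end{proof}

We now solve the problem for $n=2$. Here $V=\{0,\alpha,\beta,\gamma\}$, and the hypothesis is that the value $u=u(x)$ lies in $O$. Write $\ell_\alpha=\ell(\alpha)$, and so on, so that $\ell_\gamma=\ell_\alpha+\ell_\beta$. By Lemma~\ref{lem:poles} there are $0$, $1$ or $3$ poles.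

\medskip\noindent\emph{No pole.} Choose $\ell_\alpha,\ell_\beta\in O$ whose residues are linearly independent over $\mathbb{F}_2$. The differences of the nodes are units, so Lagrange's formula gives $\varphi_{\ell,x}\in O[t]$. This needs $F\neq\mathbb{F}_2$. If $F=\mathbb{F}_2$, then $\bar\ell$ has a nonzero kernel for every $\ell$, which would force a pole; the problem then has no solution over $O$, and $O$ must be enlarged first.

\medskip\noindent\emph{One pole, at $\alpha$.} Let $z=1/x_\alpha\in\mathfrak m$, and take $\ell_\alpha=z$, $\ell_\beta=1$, $\ell_\gamma=1+z$. The nodes form two clusters, $\{0,z\}$ and $\{1,1+z\}$. On the first, the required values are those of the constant $1$. On the second, they are those of $t\,g(t+1)$, where $g(t)=x_\beta+x_\alpha(x_\beta+x_\gamma)t$ satisfies $g(0)=x_\beta$ and $g(z)=x_\gamma$. The hypothesis says exactly that $g\in O[t]$, since $x_\alpha(x_\beta+x_\gamma)=u+x_\beta x_\gamma$. Let $\omega_0=t(t+z)$ and $\omega_1=(t+1)(t+1+z)=\omega_0+1+z$. Then $\bigl(\omega_1+\omega_0\,t\,g(t+1)\bigr)/(1+z)\in O[t]$ has the right values at all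 four nodes, and its remainder modulo the monic quartic $\omega_0\omega_1$ is $\varphi_{\ell,x}$.

\medskip\noindent\emph{Three poles.} Let $z=1/x$, with values in $\mathfrak m$, and label so that $e=v(z_\gamma)$ is the least of the three valuations. The first attempt is $\ell_\alpha=z_\alpha$, $\ell_\beta=z_\beta$. By \eqref{eq:z}, $\ell_\gamma=z_\gamma(1+u\ell_\alpha\ell_\beta)$, so $v(\ell_\gamma)=e$. The required values at $0,\ell_\alpha,\ell_\beta,\ell_\gamma$ are $1,1,1,1+u\ell_\alpha\ell_\beta$, whence
\[
\varphi_{\ell,x}=1+\frac{u}{\ell_\gamma}\,t(t+\ell_\alpha)(t+\ell_\beta),\qquad a_1=\frac{u\ell_\alpha\ell_\beta}{\ell_\gamma}\in\mathfrak m,\quad a_2=u\in O,\quad a_3=\frac u{\ell_\gamma}.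
\]
The coefficient $a_3$ need not be integral. But $\ell$ can be corrected: in characteristic $2$ the map $\ell'=\ell+a_3\ell^4$ is again additive. The ratios $\ell'/\ell=1+a_3\ell^3$ lie in $1+\mathfrak m$, because $v(a_3\ell^3)\ge-e+3e$. The required values $\ell'x$ at the new nodes $\ell'_\alpha,\ell'_\beta,\ell'_\gamma$ are
\[
1+a_3\ell_\alpha^3,\qquad1+a_3\ell_\beta^3,\qquad(1+u\ell_\alpha\ell_\beta)(1+a_3\ell_\gamma^3).
\]
Write $\varphi_{\ell',x}=1+c_1t+c_2\,t(t+\ell'_\alpha)+c_3\,t(t+\ell'_\alpha)(t+\ell'_\beta)$, and let $\sim$ denote equality up to a unit of $O$. The value at $\ell'_\alpha$ gives $c_1=a_3\ell_\alpha^3/\ell'_\alpha\sim u\ell_\alpha^2/\ell_\gamma\in\mathfrak m$. The value at $\ell'_\beta$ gives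
\[
c_2=\frac{a_3}{\ell'_\gamma}\Bigl(\frac{\ell_\alpha^2}{1+a_3\ell_\alpha^3}+\frac{\ell_\beta^2}{1+a_3\ell_\beta^3}\Bigr)\sim\frac{u}{\ell_\gamma^2}\bigl(\ell_\gamma^2+u\,\ell_\alpha^2\ell_\beta^2\bigr)\in O .
\]
In Lagrange's formula for the leading coefficient $c_3$ each of the four denominators is $\ell'_\alpha\ell'_\beta\ell'_\gamma$, so $c_3\,\ell'_\alpha\ell'_\beta\ell'_\gamma$ is the sum of the four values. Using $\ell_\alpha^3+\ell_\beta^3+\ell_\gamma^3=\ell_\alpha\ell_\beta\ell_\gamma$, this sum is
\[
a_3\ell_\alpha\ell_\beta\ell_\gamma+u\ell_\alpha\ell_\beta+u\,a_3\ell_\alpha\ell_\beta\ell_\gamma^3=u^2\ell_\gamma\cdot\ell_\alpha\ell_\beta\ell_\gamma .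
\]
So $c_3\sim u^2\ell_\gamma\in\mathfrak m$, and $\varphi_{\ell',x}\in O[t]$.

\medskip
The example shows the three operations needed in general: interpolation within one cluster of nodes, controlled by projective spaces; gluing of the clusters; and the correction of $\ell$ by additive monomials $t^{2^i}$, which removes the coefficients $a_{2^i-1}$, while the other coefficients (here $a_2=u$) are controlled by $\mathfrak B_V$.

\section{Three lemmas}\label{sec:lemmas}

\subsection*{Changing the parameter}
Fix $W$ and $y\colon W\setminus0\to K$. A \emph{move} is a replacement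
\[
\ell\ \rightsquigarrow\ \ell'=\ell+a_j\,\ell^{\,j+1},\qquad j=2^i-1,\quad1\le i\le\dim W,
\]
where $a_j$ is the coefficient of $t^j$ in $\varphi_{\ell,y}$. The indices $j=2^i-1$ are exactly those that Lemma~\ref{lem:sj} leaves out.

\begin{lemma}\label{lem:gauge}
Let $\ell\colon W\to\mathfrak m$ be injective and additive with $\varphi_{\ell,y}\in O[t]$, and suppose $Q(y)\in\mathfrak m$ for all $Q\in\mathfrak B_W$. Then finitely many moves lead from $\ell$ to an injective additive $\ell^*\colon W\to\mathfrak m$ with $v(\ell^*(\alpha))=v(\ell(\alpha))$ for all $\alpha$ and $\varphi_{\ell^*,y}\in1+\mathfrak m\,O[t]$.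
\end{lemma}

\begin{proof}
For $j=1,2,\dots,|W|-1$ in turn we achieve $\bar a_1=\dots=\bar a_j=0$, preserving the hypotheses and the valuations $v(\ell(\alpha))$. Assume $\bar a_1=\dots=\bar a_{j-1}=0$ for the current $\ell$.

\emph{Case 1: $j+1$ is not a power of $2$.} Then $j\le|W|-2$, because $|W|$ is a power of $2$. Take $M$ as in Lemma~\ref{lem:sj} and $P=P_M\in\mathfrak B_W$. By hypothesis $\overline{P(y)}=0$. By Lemma~\ref{lem:eval}, $\overline{P(y)}$ is the value of $\Phi(P)|_0$ at $\bar a=(1,\bar a_1,\bar a_2,\dots)$, and by \eqref{eq:top} this value is $\bar a_j$. So $\bar a_j=0$, and no move is needed.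

\emph{Case 2: $j+1=2^i$.} Make the move $\ell'=\ell+a_j\ell^{\,2^i}$. The map $\ell'$ is additive, and $\ell'(\alpha)=\ell(\alpha)(1+a_j\ell(\alpha)^j)$ with $a_j\ell(\alpha)^j\in\mathfrak m$. So valuations are preserved, and $\ell'$ is injective with values in $\mathfrak m$. To see that $\varphi_{\ell',y}$ is integral, let
\[
\omega=\prod_{w\in W}(t-\ell(w)),\qquad\omega'=\prod_{w\in W}(t'-\ell'(w)),\qquad\theta\colon O[t']\to O[t]/(\omega),\quad t'\mapsto t+a_jt^{j+1}.
\]
The target of $\theta$ is a finite $O$-module. Modulo $\mathfrak m$ it is $F[t]/(t^{|W|})$, which is spanned by the powers $(t+\bar a_jt^{j+1})^k=t^k+\cdots$. By Nakayama's lemma $\theta$ is surjective. The polynomial $\omega'(t+a_jt^{j+1})$ vanishes at the distinct points $\ell(w)$, so it is divisible by the monic polynomial $\omega$ in $O[t]$; that is, $\theta(\omega')=0$. Reducing a preimage modulo the monic $\omega'$, we find $\varphi'\in O[t']$ of degree less than $|W|$ with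
\begin{equation}\label{eq:move}
\varphi'(t+a_jt^{j+1})\equiv\varphi_{\ell,y}(t)\,(1+a_jt^j)\pmod{\omega}.
\end{equation}
At $t=0$ this gives $\varphi'(0)=1$, and at $t=\ell(w)$, $w\neq0$, it gives $\varphi'(\ell'(w))=\ell(w)y_w(1+a_j\ell(w)^j)=\ell'(w)y_w$. So $\varphi'=\varphi_{\ell',y}$. Reduce \eqref{eq:move} modulo $\mathfrak m$ and modulo $t^{j+1}$, which divides $\bar\omega=t^{|W|}$. The right side becomes $(1+\bar a_jt^j)^2=1+\bar a_j^2t^{2j}\equiv1$, and the left side becomes $\bar\varphi'(t)$, since $t+\bar a_jt^{j+1}\equiv t$. Hence the coefficients of $\bar\varphi'$ in degrees $1,\dots,j$ vanish.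
\end{proof}

\subsection*{Interpolating on a coset}
The formula for $p_A$ has the shape of Lagrange's formula for a leading coefficient, so we use divided differences. For $f\in K[t]$ and distinct nodes $t_1,\dots,t_k\in K$ put
\[
f[t_1,\dots,t_k]=\sum_{i=1}^k\frac{f(t_i)}{\prod_{l\ne i}(t_i-t_l)} .
\]
By Lagrange's formula this is the coefficient of $t^{k-1}$ in the polynomial $f_k$ of degree less than $k$ that agrees with $f$ at the nodes. Let $\omega_i=\prod_{l<i}(t-t_l)$.
\begin{enumerate}
\item[(D1)] If $f\in O[t]$ and the nodes lie in $O$, then $f[t_1,\dots,t_k]\in O$, because $f_k$ is the remainder of $f$ modulo the monic polynomial $\omega_{k+1}\in O[t]$. If $f\in1+\mathfrak mO[t]$ and $k\ge2$, then $f[t_1,\dots,t_k]\in\mathfrak m$, by linearity and because $1[t_1,\dots,t_k]=0$.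
\item[(D2)] (Newton's formula) $f_k=\sum_{i=1}^kf[t_1,\dots,t_i]\,\omega_i$. Indeed $f_i-f_{i-1}$ has degree less than $i$ and vanishes at $t_1,\dots,t_{i-1}$, so it is a constant times $\omega_i$, and the constant is the coefficient of $t^{i-1}$ in $f_i$.
\item[(D3)] (Leibniz' rule) $(fg)[t_1,\dots,t_k]=\sum_{i=1}^kf[t_1,\dots,t_i]\,g[t_i,\dots,t_k]$. Indeed we may replace $f$ by $f_k$, expand by (D2), and read off $(\omega_ig)[t_1,\dots,t_k]=g[t_i,\dots,t_k]$ from the definition.
\end{enumerate}

\begin{lemma}\label{lem:coset}
Let $W\subset V$ be a subspace, $c\in V\setminus W$, $y$ a $K$-valued function on $(W\setminus0)\cup(c+W)$, and $\ell\colon W\to\mathfrak m$ injective and additive with $\varphi=\varphi_{\ell,y|_W}\in O[t]$. Suppose that $y_{c+w}\in O$ for all $w\in W$, and $p_A(y)\in O$ for all $A=\{c\}\cup A'$ with $A'\subset W$, $|A'|\ge2$. Let $g\in K[t]$ be the polynomial of degree less than $|W|$ with $g(\ell(w))=y_{c+w}$ for all $w\in W$.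
\begin{enumerate}
\item[(i)] We have $g\in O[t]$.
\item[(ii)] If moreover $\varphi\in1+\mathfrak mO[t]$ and all these $p_A(y)$ lie in $\mathfrak m$, then $\bar g(t)=\sum_{k=1}^{|W|}\bar g(0)^kt^{k-1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Number the elements $w_1,w_2,\dots$ of $W$, and put $t_i=\ell(w_i)\in\mathfrak m$, $g_i=g(t_i)=y_{c+w_i}\in O$. Let $k\ge2$, $A=\{c,w_1,\dots,w_k\}$ and $\Psi_k(t)=\prod_{l\le k}\varphi(t-t_l)\in O[t]$. In $p_A(y)$ the term $\chi=c$ is $\prod_{i\le k}g_i$. The term $\chi=w_i$ is $g_i\prod_{l\ne i}y_{w_i+w_l}$, and $y_{w_i+w_l}=\varphi(t_i-t_l)/(t_i-t_l)$ since $\ell(w_i+w_l)=t_i-t_l$. As $\varphi(0)=1$, this term equals $g(t_i)\Psi_k(t_i)/\prod_{l\ne i}(t_i-t_l)$. Summing and applying (D3),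
\begin{equation}\label{eq:coset}
p_A(y)=\prod_{i\le k}g_i+g[t_1,\dots,t_k]\,\Psi_k(t_k)+\sum_{i<k}g[t_1,\dots,t_i]\,\Psi_k[t_i,\dots,t_k].
\end{equation}
Here $\Psi_k[t_i,\dots,t_k]\in O$ by (D1), and $\Psi_k(t_k)\in1+\mathfrak m$ because $\varphi(0)=1$ and $t_k-t_l\in\mathfrak m$. Starting from $g[t_1]=g_1\in O$, induction on $k$ gives $g[t_1,\dots,t_k]\in O$ for all $k\le|W|$, and (D2) gives (i).

Under the assumptions of (ii), $\Psi_k\in1+\mathfrak mO[t]$, so the last sum in \eqref{eq:coset} lies in $\mathfrak m$ by (D1). Hence $g[t_1,\dots,t_k]\equiv\prod_{i\le k}g_i\pmod{\mathfrak m}$, which also holds for $k=1$. Since $g\in O[t]$ and $t_i\in\mathfrak m$, we have $\bar g_i=\bar g(0)$ and $\bar\omega_k=t^{k-1}$. Now (D2) gives (ii).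
\end{proof}

\subsection*{Gluing the cosets}

\begin{lemma}\label{lem:glue}
Let $W\subset U$ be subspaces of $V$ and $\ell\colon U\to O$ injective and additive, such that $\bar\ell\colon U\to F$ has kernel exactly $W$. Let $y\colon U\setminus0\to K$ satisfy $\varphi_W:=\varphi_{\ell|_W,y|_W}\in O[t]$. Suppose that for every coset $C=c+W\ne W$ of $W$ in $U$, with a chosen representative $c$, there is $g_c\in O[t]$ with $g_c(\ell(w))=y_{c+w}$ for all $w\in W$. Put $\omega_C=\prod_{\alpha\in C}(t-\ell(\alpha))$. Then $\varphi_{\ell,y}\in O[t]$, and in $O[t]$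
\[
\varphi_{\ell,y}\equiv\varphi_W\pmod{\omega_W},\qquad\varphi_{\ell,y}\equiv t\,g_c(t-\ell(c))\pmod{\omega_C}.
\]
\end{lemma}

\begin{proof}
We have $\bar\omega_C=(t-\bar\ell(c))^{|W|}$, and distinct cosets give distinct roots because $\ker\bar\ell=W$. So for $C\ne C'$ the finite $O$-module $O[t]/(\omega_C,\omega_{C'})$ vanishes modulo $\mathfrak m$, and it is $0$ by Nakayama's lemma. By the Chinese remainder theorem there is $\varphi\in O[t]$ satisfying all the congruences, and reducing modulo the monic polynomial $\prod_C\omega_C$ we may take $\deg\varphi<|U|$. The first congruence gives $\varphi(0)=1$ and the right values at $\ell(w)$, $w\in W\setminus 0$. The second gives $\varphi(\ell(c+w))=\ell(c+w)\,g_c(\ell(w))=\ell(c+w)\,y_{c+w}$. So $\varphi=\varphi_{\ell,y}$.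
\end{proof}

\section{Solution of the interpolation problem}\label{sec:proof}

The essential case is the one in which every $\alpha$ is a pole. All nodes must then lie in $\mathfrak m$, so they form a single cluster and Lemma~\ref{lem:glue} does not apply. The remedy is to multiply $x$ by $\pi^e$, where $e$ is the least order of a pole. The poles of order $e$ disappear, the remaining poles form a smaller subspace, and the rescaled problem is solved by induction and gluing. Undoing the scaling divides $a_j$ by $\pi^{ej}$ and destroys integrality, as with $a_3=u/\ell_\gamma$ in Section~\ref{sec:param}; it is restored by moves.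

\begin{proposition}\label{prop:poles}
Let $O$ be any DVR of characteristic $2$, $U\subset V$ a subspace, and $x\colon U\setminus0\to K$ a function with $x_\alpha\notin O$ for all $\alpha$ and $Q(x)\in O$ for all $Q\in\mathfrak B_U$. Then there is an injective additive $\ell\colon U\to\mathfrak m$ with $\varphi_{\ell,x}\in O[t]$.
\end{proposition}

\begin{proof}
We use induction on $\dim U$. For $U=0$ take $\ell=0$; then $\varphi_{\ell,x}=1$. Let $\dim U\ge1$.

\medskip\noindent\emph{Step 1: scaling.} Let $e=\min_\alpha v(1/x_\alpha)\ge1$, $\hat x=\pi^ex$ and $\hat z_\alpha=1/\hat x_\alpha\in O$. Every $Q\in\mathfrak B_U$ is homogeneous of positive degree, so $Q(\hat x)=\pi^{e\deg Q}Q(x)\in\mathfrak m$. By \eqref{eq:z} for $\hat x$, $\hat z_\alpha+\hat z_\beta+\hat z_{\alpha+\beta}\in\mathfrak m$ for distinct $\alpha,\beta\in U\setminus0$. Hence the map $\zeta\colon U\to F$ with $\zeta(0)=0$ and $\zeta(\alpha)=\overline{\hat z_\alpha}$ is additive (for $\alpha=\beta$ because $2=0$). Let $W=\ker\zeta$. By the choice of $e$, $W\ne U$. For $\alpha\in W\setminus0$ we have $\hat x_\alpha\notin O$,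 and for $\alpha\in U\setminus W$ the element $\hat x_\alpha$ is a unit with residue $1/\zeta(\alpha)$.

\medskip\noindent\emph{Step 2: the scaled problem has a solution with $\bar\varphi=1$.} The inductive hypothesis applies to $\hat x|_W$, since $\mathfrak B_W\subset\mathfrak B_U$, and then Lemma~\ref{lem:gauge} gives an injective additive $\ell_W\colon W\to\mathfrak m$ with $\varphi_{\ell_W,\hat x|_W}\in1+\mathfrak mO[t]$. Let $(\varepsilon_i)$ be a basis of a complement of $W$ in $U$, and extend $\ell_W$ to an additive $\hat\ell\colon U\to O$ by $\hat\ell(\varepsilon_i)=\hat z_{\varepsilon_i}$. The reduction of $\hat\ell$ and $\zeta$ are additive, vanish on $W$ and agree on the $\varepsilon_i$, so they are equal. In particular $\hat\ell(\alpha)=0$ forces $\alpha\in W$ and then $\alpha=0$, so $\hat\ell$ is injective.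

Let $c\in U\setminus W$ and $\zeta_c=\zeta(c)\neq0$. Both parts of Lemma~\ref{lem:coset} apply to $y=\hat x$. They give $g_c\in O[t]$ with $g_c(\hat\ell(w))=\hat x_{c+w}$, in particular $\bar g_c(0)=\zeta_c^{-1}$, and $\bar g_c(s)=\sum_{k=1}^{|W|}\zeta_c^{-k}s^{k-1}$. The following product telescopes:
\[
(\zeta_c+s)\,\bar g_c(s)=1+\zeta_c^{-|W|}s^{|W|}\equiv1\pmod{s^{|W|}} .
\]
By Lemma~\ref{lem:glue}, $\hat\varphi=\varphi_{\hat\ell,\hat x}\in O[t]$. Its reduction is congruent to $1$ modulo $t^{|W|}$, and, putting $s=t-\zeta_c$, to $t\,\bar g_c(t-\zeta_c)\equiv1$ modulo $(t-\zeta_c)^{|W|}$ for each other coset. These $|U|/|W|$ moduli are pairwise coprime, their product has degree $|U|$, and $\deg\hat\varphi<|U|$. So the reduction of $\hat\varphi$ is $1$: $\hat\varphi=1+\sum_{j\ge1}\hat a_jt^j$ with $v(\hat a_j)\ge1$.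

\medskip\noindent\emph{Step 3: unscaling.} For an injective additive $\ell\colon U\to K$ with $\varphi_{\ell,x}=1+\sum_{j=1}^{|U|-1}a_jt^j$, define the slope
\[
\kappa(\ell)=\max\Bigl(0,\ \max_j\frac{-v(a_j)}{j}\Bigr).
\]
Call $\ell$ \emph{good} if $v(\ell(\alpha))>\kappa(\ell)$ for all $\alpha\in U$. A good $\ell$ of slope $0$ is exactly what the proposition asks for. By \eqref{eq:scale}, $\ell=\pi^e\hat\ell$ has $a_j=\hat a_j\pi^{-ej}$, so $-v(a_j)/j\le e-1/j<e$ for all $j$, and $\kappa(\ell)<e\le v(\ell(\alpha))$. So good maps exist. (Integrality of $\hat\varphi$ alone would give only $\kappa(\ell)\le e$; this is why Step~2 insists on $\bar\varphi=1$.) Since $v$ is discrete, $\kappa$ takes values in $\frac1{(|U|-1)!}\mathbb{Z}_{\ge0}$, and we can choose a good $\ell$ whose slope $\kappa=\kappa(\ell)$ is minimal.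

Suppose $\kappa>0$. We want to scale by an element of valuation exactly $\kappa$, which may be a fraction (in Section~\ref{sec:param} it was $(e-v(u))/3$ when positive). Let $d\geq1$ be an integer with $d\kappa\in\mathbb{Z}$, and let $O'=O[T]/(T^d-\pi)$. By Eisenstein's criterion $O'$ is a domain; it is finite over $O$, and local with maximal ideal $\mathfrak m'=(T)$ because $O'/\pi O'=F[T]/(T^d)$. So $O'$ is a DVR, and $v$ extends to $K'=\operatorname{Frac}O'$ with $v(T)=1/d$. Put $\sigma=T^{d\kappa}$, $y=\sigma x$, $\tilde\ell=\ell/\sigma$. The hypotheses of Lemma~\ref{lem:gauge} hold over $O'$: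
\begin{itemize}
\item $\tilde\ell$ has values in $\mathfrak m'$, because $\ell$ is good;
\item by \eqref{eq:scale} the coefficients of $\varphi_{\tilde\ell,y}$ are $\sigma^ja_j$, of valuation $j\kappa+v(a_j)\ge0$;
\item $Q(y)=\sigma^{\deg Q}Q(x)\in\mathfrak m'$ for $Q\in\mathfrak B_U$, because $\kappa>0$.
\end{itemize}
The lemma produces $\tilde\ell^*$, and we must check that $\ell^*=\sigma\tilde\ell^*$ has values in $K$, not only in $K'$. This is where the explicit form of the moves matters. If $\sigma\tilde\ell=\ell$ is $K$-valued, then the coefficients $a_j$ of $\varphi_{\ell,x}$ lie in $K$, and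
\[
\sigma\bigl(\tilde\ell+\sigma^ja_j\,\tilde\ell^{\,j+1}\bigr)=\ell+a_j\,\ell^{\,j+1}
\]
is $K$-valued again. By induction on the number of moves, $\ell^*$ is $K$-valued. The coefficients $a_j^*$ of $\varphi_{\ell^*,x}$ satisfy $v(\sigma^ja_j^*)>0$, that is, $-v(a_j^*)/j<\kappa$; as $\kappa>0$, this gives $\kappa(\ell^*)<\kappa$. Also $v(\ell^*(\alpha))=v(\ell(\alpha))>\kappa$. So $\ell^*$ is good and has smaller slope, a contradiction. Hence $\kappa=0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:val}]
Let $s$ be an indeterminate. The localization $O[s]_{(\pi)}$ is a DVR with uniformizer $\pi$ and infinite residue field $F(s)$, and its intersection with $K$ is $O$. Replacing $O$ by it preserves the hypothesis and does not weaken the conclusion, so we may assume $F$ infinite.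

Let $U$ consist of $0$ and the poles of $x$. By Lemma~\ref{lem:poles}, $U$ is a subspace. By Proposition~\ref{prop:poles} there is an injective additive $\ell\colon U\to\mathfrak m$ with $\varphi_{\ell,x|_U}\in O[t]$. Since $F$ is infinite, it has infinite dimension over $\mathbb{F}_2$, so we can extend $\ell$ to $V$ by sending a basis of a complement of $U$ to elements of $O$ with $\mathbb{F}_2$-linearly independent residues. Then $\bar\ell$ has kernel $U$, and $\ell$ is injective. For $c\notin U$ all $x_{c+w}$, $w\in U$, lie in $O$, and all $p_A(x)$ lie in $O$. Lemma~\ref{lem:coset}(i) gives $g_c\in O[t]$ with $g_c(\ell(w))=x_{c+w}$ for $w\in U$. By Lemma~\ref{lem:glue}, applied to $U\subset V$, the polynomial $\varphi_{\ell,x}$ lies in $O[t]$. Its degree is at most $|V|-1=N$, and $x_\alpha=\varphi_{\ell,x}(\ell(\alpha))/\ell(\alpha)$ for all $\alpha\in V\setminus0$. Lemma~\ref{lem:eval} gives $P(x)\in O$ for all $P\in\widehat Z$.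
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{Normality, fraction field and dimension}\label{sec:normal}

So far we have used only the inclusion $I\subset\widehat Z$. The following converse to Theorem~\ref{thm:integrality} makes it an equality.

\begin{theorem}[tom Dieck \cite{tD}; see also \cite{KS}]\label{thm:converse}
A finite collection of $m$-dimensional representations $\tau_p$ of $G$ without trivial summands is, up to cancellation of equal pairs, the collection of tangent representations at the stationary points of a closed $G$-manifold if and only if $\sum_pf(\tau_p)/e(\tau_p)\in\operatorname{Sym}(V)$ for all symmetric polynomials $f$ in $m$ variables over $\mathbb{F}_2$.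
\end{theorem}

\begin{corollary}\label{cor:equal}
$I=\widehat Z$.
\end{corollary}

\begin{proof}
The map $\Phi$ takes polynomials of degree $m$ to elements homogeneous of degree $m$ in $b$, so $\widehat Z$ is a graded subring. Let $P=\sum_p\prod_ix_{\tau_{p,i}}\in\widehat Z$ be homogeneous of degree $m$. The coefficients of $\Phi(P)$ with respect to $b$ involve only symmetric polynomials with exponents at most $N$; we show that this is no restriction. Every $\alpha\in V$ is a root of the monic polynomial $\prod_{\beta\in V}(t-\beta)\in\operatorname{Sym}(V)[t]$ of degree $N+1$. Dividing $t^k$ by it, we get $r_{ki}\in\operatorname{Sym}(V)$ with $\alpha^k=\sum_{i\le N}r_{ki}\alpha^i$ for all $\alpha\in V$ and all $k\ge0$. Fix $k_0$ and indeterminates $b'_0,\dots,b'_{k_0}$. The substitution $b_i\mapsto\sum_kr_{ki}b'_k$, which is the identity on $\operatorname{Sym}(V)$, sends $\varphi_b(\alpha)$ to $\sum_kb'_k\alpha^k$ and maps $S$ into $\mathbb{F}_2[b']\otimes\operatorname{Sym}(V)$. Hence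
\[
\sum_p\frac{1}{e(\tau_p)}\prod_{i=1}^m\ \sum_{k=0}^{k_0}b'_k\tau_{p,i}^k\in\mathbb{F}_2[b']\otimes\operatorname{Sym}(V).
\]
The coefficient of $b'_{k_1}\cdots b'_{k_m}$ is $\sum_pf(\tau_p)/e(\tau_p)$, where $f$ is the monomial symmetric polynomial with exponents $k_1,\dots,k_m$. As $k_0$ varies, these $f$ span all symmetric polynomials. By Theorem~\ref{thm:converse}, $P\in I$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:normal}(a)]
By Theorem~\ref{thm:main}, $I$ is integral over $B$. Conversely let $f\in\operatorname{Frac}R$ be integral over $B$. The polynomial rings $R$ and $S$ are unique factorization domains, hence normal (integrally closed in their fraction fields). So $f\in R$. Applying $\Phi$ to an equation of integral dependence shows that $\Phi(f)\in\operatorname{Frac}S$ is integral over $\Phi(B)\subset S$, so $\Phi(f)\in S$, and $f\in\widehat Z=I$. Thus $I$ is the integral closure of $B$ in $\operatorname{Frac}R$, and also in $R$. An element of $\operatorname{Frac}I$ integral over $I$ is integral over $B$, so $I$ is normal; it is Noetherian by Theorem~\ref{thm:main}.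 For the degrees: in $p_V$ each of the $2^n$ terms is $\prod_{\alpha\neq0}x_\alpha$, so $p_V=0$; every other $p_A$ has degree $|A|-1\le2^n-2$; and $\deg h_{U,j}=j\le|U|-2$. So $B$ lies in the subalgebra generated by the elements of $I$ of degree at most $2^n-2$.
\end{proof}

For part (b) we look for a common denominator: a nonzero $P\in\widehat Z$ with $Px_\alpha\in\widehat Z$ for all $\alpha$. Since $\Phi(x_\alpha)$ has a simple pole, it suffices that $\Phi(P)$ vanish along every $\rho\in V\setminus0$. Each of these $N$ conditions excludes only a small proportion of the polynomials of large degree, so a dimension count finds $P$.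

\begin{proof}[Proof of Theorem~\ref{thm:normal}(b)]
Let $n\ge3$ and $r=2^{n-1}-1\geq3$, so $N=2r+1$. The elements $\rho\in V\setminus0$ are pairwise nonassociate primes of $S$; let $\operatorname{ord}_\rho$ be the corresponding valuation on $\operatorname{Frac}S$. The denominator of $\Phi(P)$ is a product of elements of $V\setminus0$, so $P\in\widehat Z$ if and only if $\operatorname{ord}_\rho\Phi(P)\ge0$ for all $\rho$.

Fix $\rho$. Choose representatives $\alpha_1,\dots,\alpha_r$ of the nonzero classes of $V/\langle\rho\rangle$ and put $d_i=x_{\alpha_i}+x_{\alpha_i+\rho}$. Then $R$ is the polynomial ring in $x_\rho,x_{\alpha_1},\dots,x_{\alpha_r},d_1,\dots,d_r$, and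
\[
\operatorname{ord}_\rho\Phi(x_\rho)=-1,\qquad\operatorname{ord}_\rho\Phi(x_{\alpha_i})\ge0,\qquad\operatorname{ord}_\rho\Phi(d_i)\ge1 .
\]
The first holds because $\varphi_b(\rho)\equiv b_0\not\equiv0\pmod\rho$, and the second because $\rho$ does not divide $\alpha_i$. For the third, $\Phi(d_i)$ has denominator $\alpha_i(\alpha_i+\rho)$, prime to $\rho$, and numerator $(\alpha_i+\rho)\varphi_b(\alpha_i)+\alpha_i\varphi_b(\alpha_i+\rho)\equiv2\alpha_i\varphi_b(\alpha_i)=0\pmod\rho$. Call a monomial $x_\rho^k\prod_ix_{\alpha_i}^{k_i}d_i^{\,l_i}$ \emph{bad} if $k\ge\sum_il_i$. If $P$ is a sum of monomials that are not bad, then $\operatorname{ord}_\rho\Phi(P)\ge1$. So in the space $R_m$ of polynomials of degree $m$, the subspace $\{P:\operatorname{ord}_\rho\Phi(P)\ge1\}$ has codimension at most the number of bad monomials of degree $m$.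

A bad monomial is uniquely a monomial in $x_\rho$, the $x_{\alpha_i}$ and the quadratic elements $x_\rho d_i$. So the number of bad monomials of degree $m$ is the coefficient of $q^m$ in
\[
(1-q)^{-(r+1)}(1-q^2)^{-r}=(1-q)^{-(2r+1)}(1+q)^{-r}.
\]
The partial fraction expansion of this function consists of $2^{-r}(1-q)^{-(2r+1)}$ and of multiples of $(1\pm q)^{-i}$ with $i\le2r$, whose coefficients are $O(m^{2r-1})$. The coefficient of $q^m$ in $(1-q)^{-(2r+1)}$ is $\dim R_m=\binom{m+2r}{2r}$. So the number of bad monomials is $(2^{-r}+o(1))\dim R_m$ as $m\to\infty$. Intersecting over the $2r+1$ values of $\rho$,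
\[
\dim\{P\in R_m:\operatorname{ord}_\rho\Phi(P)\ge1\text{ for all }\rho\}\ \ge\ \bigl(1-(2r+1)2^{-r}+o(1)\bigr)\dim R_m .
\]
The sequence $(2r+1)2^{-r}$ equals $7/8$ at $r=3$ and decreases, the ratio of consecutive terms being $(2r+3)/(4r+2)<1$. So for large $m$ there is $P\ne0$ with $\operatorname{ord}_\rho\Phi(P)\ge1$ for all $\rho$. Since $\operatorname{ord}_\rho\Phi(x_\alpha)\ge-1$ for all $\rho$ and $\alpha$, both $P$ and $Px_\alpha$ lie in $\widehat Z=I$. Hence $x_\alpha\in\operatorname{Frac}I$ for all $\alpha$, and $\operatorname{Frac}I=\operatorname{Frac}R$. The Krull dimension of a domain finitely generated over a field is the transcendence degree of its fraction field, here $2^n-1$.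
\end{proof}

\begin{remark}
The hypothesis $n\ge3$ enters only through the inequality $(2r+1)2^{-r}<1$. For $n=1$ and $n=2$ we have $r=0$ and $r=1$, the quantity is $1$ and $3/2$, and the conclusion fails: $\mathbb{F}_2$ and $\mathbb{F}_2[u]$ have dimensions $0$ and $1$, not $1$ and $3$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{flag}
\emph{Elementary abelian 2-group actions on flag manifolds and applications},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 1998-126-02/\allowbreak S0002-9939-98-04133-1/\allowbreak S0002-9939-98-04133-1.pdf}.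

\bibitem{KS}
Kosniowski and Stong, Indiana Univ. Math. J. \textbf{28} (1979).

\bibitem{Stong}
R.~E. Stong, \emph{Equivariant bordism and $(\mathbb{Z}_2)^k$ actions}, Duke Math. J. \textbf{37} (1970).

\bibitem{tD}
tom Dieck, \emph{Characteristic numbers of $G$-manifolds I}, Invent. Math. \textbf{13} (1971).

\end{thebibliography}
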